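# Squares of linear forms and partly linear resolutions: a conjecture that fails in degree three

## 1. Two squares in two variables

Let $\mathbb K$ be a field of characteristic zero, $S=\mathbb K[x,y]$, $\mathfrak m=(x,y)$, and take $I=(x^2,y^2)$. The only monomial of degree $2$ missing from $I$ is $xy$. Add a nonzero linear form $l=ax+by$ to the ideal and ask whether $\mathfrak m^2\subset I+(l)$. If $b\ne 0$, then modulo $l$ we have $y\equiv -\frac ab x$, so $xy\equiv-\frac ab x^2\in I$. If $b=0$, then $xy\in(l)$. So the answer is yes for every $l\neq0$.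

Now add only the square $l^2=a^2x^2+2ab\,xy+b^2y^2$. In degree $2$ the ideal $I+(l^2)$ is spanned by $x^2$, $y^2$ and $2ab\,xy$. Hence $\mathfrak m^2\subset I+(l^2)$ if and only if $ab\neq0$. The square works for a general $l$, but not for $l=x$.

Go up one degree: $I=(x^3,y^3)$. Modulo $I$, the degree-$3$ part of $(l^2)$ is spanned by
$$x\,l^2\equiv 2ab\,x^2y+b^2\,xy^2,\qquad y\,l^2\equiv a^2\,x^2y+2ab\,xy^2 .$$
The determinant of the coefficients is $4a^2b^2-a^2b^2=3a^2b^2$. So again $\mathfrak m^3\subset I+(l^2)$ exactly when $ab\ne0$.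

There is a second way to see the first computation. Let $x,y$ act on $\mathbb K[X,Y]$ as $\partial/\partial X,\partial/\partial Y$. The quadrics in $X,Y$ killed by $x^2$ and $y^2$ are the multiples of $XY$. We have $l(XY)=aY+bX$, which is never zero for $l\ne 0$, and $l^2(XY)=2ab$, which is zero only for special $l$. The containment fails precisely when some nonzero form on the dual side is killed by $l^2$. This point of view will carry the whole lecture.

In both examples a first power of an arbitrary linear form can be replaced by its square, if the form is general. How far does this persist? To ask it properly we need to say which ideals, and how many linear forms.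

## 2. Partly linear resolutions, and a conjecture about squares

Throughout, $\mathbb K$ has characteristic zero, $S=\mathbb K[x_1,\dots,x_n]$ is standard graded, and $\mathfrak m=(x_1,\dots,x_n)$. For a finitely generated graded $S$-module $M$, the graded Betti number $\beta_{i,j}(M)=\dim_{\mathbb K}\operatorname{Tor}_i(M,\mathbb K)_j$ counts the generators of degree $j$ in step $i$ of the minimal free resolution. An ideal $I$ is *artinian* if $S/I$ has finite length, that is, $I$ contains a power of $\mathfrak m$.

**Definition.** Let $I$ be a homogeneous ideal generated in a single degree $d$, and let $1\le p\le n$. The minimal free resolution of $S/I$ is *linear for $p-1$ steps* if $\beta_{i,j}(S/I)=0$ for all $1\le i\le p-1$ and all $j\ne i+d-1$.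

For example, $S/(x^2,y^2)$ in two variables has resolution $0\to S(-4)\to S(-2)^2\to S$. It is linear for one step, since $\beta_{1,j}=0$ unless $j=2$. A second linear step would require $\beta_{2,j}=0$ unless $j=3$, and $\beta_{2,4}=1$. In general, $p=1$ asks for nothing, and $p=2$ only repeats that $I$ is generated in degree $d$. The larger $p$ is, the stronger the hypothesis.

The result of Eisenbud, Huneke and Ulrich that we take as known is this.

**Theorem (Eisenbud, Huneke, Ulrich).** If $I\subset S$ is an artinian ideal generated in degree $d$ and the minimal free resolution of $S/I$ is linear for $p-1$ steps, then $\mathfrak m^d\subset I+(l_p,\dots,l_n)$ for any linearly independent linear forms $l_p,\dots,l_n$.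

In Section 1 we had $n=p=2$, so there was one linear form $l_2$. The conjecture, taken from "Lefschetz Properties of Monomial Ideals", http://www.diva-portal.org/smash/get/diva2:1183790/FULLTEXT01.pdf, is that squares suffice for general forms.

**Conjecture.** Let $I\subset S$ be an artinian ideal generated in a single degree $d$ and suppose the minimal free resolution of $S/I$ is linear for $p-1$ steps. Then
$$\mathfrak m^d\subset I+(l_p,\dots,l_n)^2$$
for sufficiently general linear forms $l_p,\dots,l_n$.

"Sufficiently general" means: for all tuples in some nonempty Zariski-open set. The conjecture is false. Here is what we shall prove.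

**Theorem 1.** Over any field $\mathbb K$ of characteristic $0$ there is an artinian ideal $I\subset S=\mathbb K[x_1,\dots,x_{96}]$, generated in degree $3$, whose resolution is linear for $n-1=95$ steps, such that $\mathfrak m^3\not\subset I+(l)^2$ for **every** linear form $l$. So the conjecture fails for $n=p=96$, $d=3$.

**Theorem 2.** The conjecture holds if $d\le 2$ (any $n,p$) and if $p\le2$ (any $n,d$).

**Theorem 3.** Let $d\ge3$, $k\ge1$. There exist $n$ and an artinian ideal $I\subset\mathbb K[x_1,\dots,x_n]$ generated in degree $d$, with resolution linear for $n-1$ steps, such that $\mathfrak m^d\not\subset I+(l_1,\dots,l_k)^2$ for **all** linear forms $l_1,\dots,l_k$. Hence the conjecture fails for all $p$ with $\max(1,n-k+1)\le p\le n$. For $k=1$ (i.e. $p=n$) every $n\ge79$ works, and every $n\ge73$ if $d=3$.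

By Theorems 2 and 3, for a fixed degree $d$ the conjecture holds for all $n,p$ if and only if $d\le2$. These results do not decide which $p$ with $3\le p\le72$ admit counterexamples.

## 3. Orthogonal complements under differentiation

Let $D=\mathbb K[X_1,\dots,X_n]$, with $S$ acting by $x_a\mapsto\partial/\partial X_a$; write $f\circ w$ for the action. For $f\in S_j$, $w\in D_j$ put $\langle f,w\rangle=f\circ w\in\mathbb K$. Two distinct monomials of the same degree pair to $0$, and $x^\eta$ pairs with $X^\eta$ to $\prod_a\eta_a!\ne0$, because the characteristic is $0$. So $S_j\times D_j\to\mathbb K$ is a perfect pairing, and clearly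
$$\langle fg,w\rangle=\langle f,g\circ w\rangle. \tag{1}$$
A linear form $l=\sum_a y_ax_a$ acts on $D$ as the directional derivative $D_y$, $y\in\mathbb K^n$. Write $V=D_1$, so $S_1=V^*$ and $D_d=\operatorname{Sym}^dV$. If we pass to another basis of $V$ and to the dual basis of $S_1$, the chain rule says that the new $x$'s again act as the partial derivatives in the new $X$'s. So we may use coordinates adapted to any subspace.

Let $J$ be a homogeneous ideal, $I$ an ideal generated in degree $d$, and $W=I_d^\perp\subset D_d$. Since $\mathfrak m^d$ is generated by $S_d$ and $(I_d+J_d)^\perp=W\cap J_d^\perp$,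
$$\mathfrak m^d\subset I+J\iff W\cap J_d^\perp=0. \tag{2}$$

**Lemma 1.** Let $l_p,\dots,l_n$ be independent linear forms and $L\subset V$ their common zero space, so $\dim L=p-1$. Then $\big((l_p,\dots,l_n)_d\big)^\perp=\operatorname{Sym}^dL$, and for $d\ge2$, $\big((l_p,\dots,l_n)^2\big)_d^\perp=\operatorname{Sym}^{d-1}L\cdot V$.

*Proof.* Choose coordinates with $L=\langle X_1,\dots,X_{p-1}\rangle$; then $\langle l_p,\dots,l_n\rangle=\langle x_p,\dots,x_n\rangle$. By (1), $w$ is orthogonal to $x_aS_{d-1}$ iff $\partial_aw=0$, and orthogonal to $x_ax_bS_{d-2}$ iff $\partial_a\partial_bw=0$. The first condition for all $a\ge p$ means that $w$ involves only $X_1,\dots,X_{p-1}$. The second for all $a,b\ge p$ means that $w$ has degree at most $1$ in $X_p,\dots,X_n$, i.e. $w\in\operatorname{Sym}^{d-1}L\cdot V$. $\square$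

So the Eisenbud–Huneke–Ulrich theorem says that $W\cap\operatorname{Sym}^dL=0$ for *every* $L\subset V$ of dimension $p-1$, and the conjecture says that $W\cap(\operatorname{Sym}^{d-1}L\cdot V)=0$ for *general* $L$. In the example $I=(x^2,y^2)$, $p=2$: the first statement says that $XY$ is not the square of a linear form, the second that $XY$ is not divisible by a general linear form.

## 4. What tangent spaces prove: degree two, and $p=2$

A sensible first approach: the second space looks like a tangent space to the union of the first ones. Since $W$ meets that union only in $0$, it should also avoid its general tangent space. This proves Theorem 2.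

**Proof of Theorem 2.**

**Step 1: easy cases and reduction to an algebraically closed field.** If $d=1$, an artinian ideal generated in degree $1$ is $\mathfrak m$. If $p=1$ and $d\ge2$, then for independent $l_1,\dots,l_n$ we have $(l_1,\dots,l_n)^2=\mathfrak m^2\supset\mathfrak m^d$. So let $p,d\ge2$.

For fixed $I$, the space $(I+(l_p,\dots,l_n)^2)_d$ is the column space of a matrix whose entries are polynomials over $\mathbb K$ in the coefficients of the $l$'s. It equals $S_d$ iff some maximal minor is nonzero. Suppose one good tuple exists over $\overline{\mathbb K}$. Then some minor is a nonzero polynomial with coefficients in $\mathbb K$, and since $\mathbb K$ is infinite it is nonzero on a nonempty open set of tuples over $\mathbb K$. The hypotheses on $I$ survive the extension to $\overline{\mathbb K}$, because a minimal free resolution stays one. So it suffices to find one good tuple, and we assume $\mathbb K=\overline{\mathbb K}$.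

**Step 2: the union of the spaces $\operatorname{Sym}^dL$ is a closed cone meeting $W$ only in $0$.** Let $\mathcal X\subset D_d$ be the union of all $\operatorname{Sym}^dL$, $\dim L=p-1$. The set of pairs $(L,f)$ with $f\in\operatorname{Sym}^dL$ is a vector bundle over a Grassmannian, hence irreducible, and closed in the product of the Grassmannian with $D_d$. Its projection $\mathcal X$ to $D_d$ is closed, because the Grassmannian is proper, and irreducible. By the Eisenbud–Huneke–Ulrich theorem, (2) and Lemma 1, $W\cap\operatorname{Sym}^dL=0$ for every $L$, so $W\cap\mathcal X=\{0\}$.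

**Step 3: $W$ misses a general tangent space of $\mathcal X$.** Let $\pi:\mathcal X\to D_d/W$ be the linear projection. Then $\pi^{-1}(0)=\{0\}$. Let $A$ be the graded coordinate ring of the cone $\mathcal X$ and $B$ the polynomial ring of $D_d/W$. The ring $A/B_+A$ has only the vertex as zero set, so it is finite-dimensional by the Nullstellensatz, and by graded Nakayama $A$ is a finite $B$-module. So $\pi$ is finite, $\pi(\mathcal X)$ is closed and irreducible, and $\dim\pi(\mathcal X)=\dim\mathcal X$. By generic smoothness (characteristic $0$) there is a nonempty open set of smooth points $f\in\mathcal X$ with $\pi(f)$ smooth on $\pi(\mathcal X)$ and $d\pi:T_f\mathcal X\to T_{\pi(f)}\pi(\mathcal X)$ surjective. The dimensions agree, so $d\pi$ is injective there. Its kernel is $W\cap T_f\mathcal X$, hence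
$$W\cap T_f\mathcal X=0\quad\text{for general } f\in\mathcal X. \tag{3}$$

**Step 4: the tangent space contains $(S_1\circ f)\cdot V$.** The cone $\mathcal X$ is stable under $GL(V)$. If $A\in\operatorname{End}(V)$, the derivative at $s=0$ of $(1+sA)f$ is $\sum_a (AX_a)\,\partial_af$. Taking $A$ with $AX_a=v$ and $AX_b=0$ for $b\ne a$, we get $v\,\partial_af$. So $T_f\mathcal X\supset(S_1\circ f)\cdot V$.

**Step 5: conclusion when $d=2$ or $p=2$.** We check that $S_1\circ f=\operatorname{Sym}^{d-1}L$ for general $f\in\operatorname{Sym}^dL$.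

* If $d=2$: a general $f\in\mathcal X$ is a nondegenerate quadratic form in $\operatorname{Sym}^2L$, and its first derivatives span $L$.
* If $p=2$: $L=\langle x\rangle$ is a line, $f=x^d$ up to a nonzero scalar, and $S_1\circ f=\langle x^{d-1}\rangle=\operatorname{Sym}^{d-1}L$.

In both cases $T_f\mathcal X\supset\operatorname{Sym}^{d-1}L\cdot V$, so (3) gives $W\cap(\operatorname{Sym}^{d-1}L\cdot V)=0$ for some $L$. Let $l_p,\dots,l_n$ be a basis of $L^\perp\subset S_1$. By Lemma 1 and (2), $\mathfrak m^d\subset I+(l_p,\dots,l_n)^2$. $\blacksquare$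

**Where this stops.** Let $p,d\ge3$. The pairs $(L_s,f_s)$ near $(L,f)$ can be written with $L_s=g_sL$, $f_s=g_sh_s$, $g_s\in GL(V)$, $h_s\in\operatorname{Sym}^dL$. So the differential of the projection onto $\mathcal X$ has image $\operatorname{Sym}^dL+(S_1\circ f)\cdot V$, and by generic smoothness this is all of $T_f\mathcal X$ for general $f$. Let $Y\in V\setminus L$. If $gY\in T_f\mathcal X$ with $g\in\operatorname{Sym}^{d-1}L$, then reading off the coefficient of $Y$ gives $g\in S_1\circ f$. But $\dim(S_1\circ f)\le p-1$, while with $m=p-1\ge2$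
$$\dim\operatorname{Sym}^{d-1}L=\binom{m+d-2}{d-1}\ge\binom{m+1}{2}=\frac{m(m+1)}2\ge m+1.$$
So $T_f\mathcal X$ is strictly smaller than $\operatorname{Sym}^{d-1}L\cdot V$, and (3) says nothing about the difference. For $p=d=3$ and $f=X_1^3+X_2^3$ we get $S_1\circ f=\langle X_1^2,X_2^2\rangle$, and $X_1X_2Y$ is out of reach. Counterexamples have to be built from such forms: linear in the directions outside $L$, but not tangent to $\mathcal X$.

## 5. Manufacturing ideals that are linear for $n-1$ steps

From now on we look for counterexamples, mainly with $p=n$: the hypothesis is then as strong as possible and there is a single linear form $l=D_y$. We need a supply of ideals that certainly satisfy the hypothesis. A *constant vector field* is $v=\sum_ac_a\,\partial/\partial X_a$ with $c_a\in\mathbb K$; $v(F)$ is the derivative of $F$.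

**Definition.** A family $F_1,\dots,F_N\in D_d$ satisfies **(H)** if, for constant vector fields $v_1,\dots,v_N$, the equation $\sum_jv_j(F_j)=0$ implies that all $v_j=0$.

For a single form, (H) says that no nonzero directional derivative kills $F$. So $X^2+Y^2+Z^2$ satisfies (H) in three variables. The pair $X^2,XY$ in two variables does not: take $v_1=\partial/\partial X$, $v_2=-2\,\partial/\partial Y$; then $v_1(X^2)+v_2(XY)=2X-2X=0$.

Suppose (H) holds, $d\ge1$. Then the $F_j$ are linearly independent: if $\sum c_jF_j=0$, apply (H) to $v_j=c_j\,\partial/\partial X_1$. Let $W=\langle F_1,\dots,F_N\rangle$. Writing $w_a=\sum_jc_{aj}F_j$, we have $\sum_a\partial_aw_a=\sum_jv_j(F_j)$ with $v_j=\sum_ac_{aj}\partial_a$. So (H) gives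
$$\sum_a\partial_aw_a=0,\ w_a\in W\ \Longrightarrow\ \text{all } w_a=0. \tag{4}$$

**Lemma 2.** Let $d,n\ge2$ and let $W\subset D_d$ be spanned by a family with (H). Put $I_j=0$ for $j<d$, $I_d=W^\perp$, $I_j=S_j$ for $j>d$. Then $I=\bigoplus I_j$ is an artinian ideal and $\beta_{i,j}(S/I)=0$ for $1\le i\le n-1$, $j\ne i+d-1$. In particular $I$ is generated in degree $d$, and its resolution is linear for $n-1$ steps.

*Proof.* $I$ is an ideal because $S_1I_d\subset S_{d+1}=I_{d+1}$, and it is artinian because it contains $\mathfrak m^{d+1}$. Let $A=S/I$. Computing $\operatorname{Tor}$ by the Koszul complex, $\operatorname{Tor}_i(A,\mathbb K)_{i+m}$ is the homology of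
$$\textstyle\bigwedge^{i+1}S_1\otimes A_{m-1}\to\bigwedge^iS_1\otimes A_m\to\bigwedge^{i-1}S_1\otimes A_{m+1}.$$
We must show that it vanishes for $1\le i\le n-1$ and $m\neq d-1$.

If $m\le d-2$, then $A$ agrees with $S$ in degrees $m-1,m,m+1$, and the homology is $\operatorname{Tor}_i(S,\mathbb K)_{i+m}=0$ as $i\ge1$. If $m>d$, then $A_m=0$.

Let $m=d$. Since $A_{d+1}=0$ and $A_{d-1}=S_{d-1}$, the homology is the cokernel of $\bigwedge^{i+1}S_1\otimes S_{d-1}\to\bigwedge^iS_1\otimes A_d$. We show that every functional on the target that kills the image is zero. Since $A_d=S_d/W^\perp$, its dual is $W$. So a functional is a family $(w_J)_{|J|=i}$ with $w_J\in W$, sending $x_J\otimes f$ to $\langle f,w_J\rangle$. For $K\subset\{1,\dots,n\}$ with $|K|=i+1$, the Koszul map sends $x_K\otimes g$ to $\sum_{a\in K}\pm x_{K\setminus a}\otimes x_ag$. By (1) the functional takes the value $\langle g,\sum_{a\in K}\pm\partial_aw_{K\setminus a}\rangle$ there. It vanishes for all $g\in S_{d-1}$ iff $\sum_{a\in K}\pm\partial_aw_{K\setminus a}=0$. By (4),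 applied with $\pm w_{K\setminus a}$ for $a\in K$ and $0$ for $a\notin K$, all $w_{K\setminus a}$ vanish. As $i\le n-1$, every $J$ with $|J|=i$ is of the form $K\setminus a$. So the functional is $0$.

Finally, $\beta_{1,j}=0$ for $j\neq d$ says that $I$ is generated in degree $d$. $\square$

For $F=X^2+Y^2+Z^2$ the lemma gives $I=(xy,xz,yz,x^2-y^2,y^2-z^2)$, linear for two steps, so $p=n=3$. With $l=ax+by+cz$ we have $l^2\circ F=2(a^2+b^2+c^2)$, so by (2) and (1) $\mathfrak m^2\subset I+(l^2)$ iff $a^2+b^2+c^2\neq0$. For the pair $X^2,XY$, which violates (H), the recipe gives $I_2=\langle y^2\rangle$ and $I_3=S_3$, an ideal that is not generated in degree $2$.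

**Lemma 3.** Let $I,W$ be as in Lemma 2. If some $0\ne w\in W$ satisfies $l_al_b\circ w=0$ for all $1\le a\le b\le k$, then $\mathfrak m^d\not\subset I+(l_1,\dots,l_k)^2$.

*Proof.* The form $w$ is orthogonal to $I_d$, and by (1) to every $l_al_bS_{d-2}$. So it is orthogonal to $(I+(l_1,\dots,l_k)^2)_d$. As $w\ne0$, this space is not $S_d$. $\square$

## 6. Making $D_y^2w$ vanish with skew matrices

For $p=n$ we therefore want a space $W$ spanned by a family with (H) such that, for every $y\in\mathbb K^n$, some nonzero $w\in W$ satisfies $D_y^2w=0$. The two demands pull against each other: (4) with $w_a=y_aw$ shows that $D_yw\ne0$ for all nonzero $w\in W$ and $y\neq 0$.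

In degree $3$ try products. Let $q=(q_1,\dots,q_r)^T$ be a column of quadrics, $N(X)$ a row of $r$ linear forms, and $w=N(X)q(X)$. Since $D_yN=N(y)$ and $D_y^2q=2q(y)$,
$$D_y^2w=2N(y)\,D_yq(X)+2N(X)\,q(y). \tag{5}$$
It suffices that $N(y)=0$ and that $N(X)q(y)=0$ identically in $X$.

The second condition is where skew-symmetry helps. If $U(X)$ is a skew $r\times r$ matrix of linear forms and $\varpi$ is a column vector, then $\varpi^TU(X)\varpi=0$. So $N(X)=\varpi^TU(X)$ with $\varpi=q(y)$ gives $N(X)q(y)=0$ for free.

The first condition, $\varpi^TU(y)=0$, is not automatic for one matrix. But the row $\varpi^TU(y)$ always lies in the $(r-1)$-dimensional space of rows $\rho$ with $\rho\varpi=0$. So take $r$ skew matrices $U^1,\dots,U^r$: the $r$ rows $\varpi^TU^i(y)$ are linearly dependent, and the corresponding combination $N=\sum_i\lambda_i\varpi^TU^i$ satisfies both conditions. As $y$ varies we need all the forms $\varpi^TU^iq$, so $W$ should be spanned by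
$$F_{ij}=(U^iq)_j .$$

It remains to arrange (H). Take the entries of the $U^i$ to be independent variables. The obvious choice is to let the $q$'s be quadrics in further variables $z$ only. This fails at once: $F_{11}=\sum_mu^1_{1m}q_m$ then does not involve $u^2_{12}$ at all, so the single vector field $v_{11}=\partial/\partial u^2_{12}$ violates (H). Every entry $\alpha$ of every $U^i$ must also occur in the $q$'s. The remedy is to give each $\alpha$ its own few variables $z$ and to add terms $\alpha\cdot(\text{linear in those } z)$ to the quadrics. The explicit choice below uses $r=4$ and three $z$'s for each $\alpha$. A remark after the proof shows why $r\le3$ is too small for this argument.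

## 7. The counterexample in 96 variables

**Construction.** Let $\mathcal A$ be the set of the $24$ variables $u^i_{jm}$ ($1\le i\le4$, $1\le j<m\le4$). Put $u^i_{mj}=-u^i_{jm}$, $u^i_{jj}=0$, and let $U^i$ be the skew matrix $(u^i_{jm})_{j,m}$. For each $\alpha\in\mathcal A$ take three further variables $z_{\alpha1},z_{\alpha2},z_{\alpha3}$. Let $D$ be the polynomial ring in these $n=24+72=96$ variables. Put
$$q_1=\sum_\alpha z_{\alpha1}z_{\alpha2},\quad q_2=\sum_\alpha z_{\alpha2}z_{\alpha3},\quad q_3=\sum_\alpha(z_{\alpha3}z_{\alpha1}+\alpha z_{\alpha2}),\quad q_4=\sum_\alpha(z_{\alpha1}^2+\alpha z_{\alpha3}),$$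
and $F_{ij}=(U^iq)_j=\sum_mu^i_{jm}q_m$ for $1\le i,j\le4$: sixteen cubics. Let $W$ be their span and $I$ the ideal of Lemma 2 with $d=3$.

**Proof of Theorem 1.**

**Step 1: rewrite the relation in (H).** Suppose $\sum_{i,j}v_{ij}(F_{ij})=0$. By the product rule, and since $u^i_{mj}=-u^i_{jm}$, this says
$$\sum_m\sigma_mq_m+\sum_i\sum_{j<m}u^i_{jm}L^i_{jm}=0,\qquad \sigma_m=\sum_{i,j}v_{ij}(u^i_{jm}),\quad L^i_{jm}=v_{ij}(q_m)-v_{im}(q_j). \tag{6}$$
The $\sigma_m$ are scalars and the $L^i_{jm}$ are linear forms.

**Step 2: remove the scalars and isolate the linear forms.** Set all variables $u$ to $0$ in (6). The quadrics $q_m|_{u=0}$, namely $\sum z_{\alpha1}z_{\alpha2}$, $\sum z_{\alpha2}z_{\alpha3}$, $\sum z_{\alpha3}z_{\alpha1}$, $\sum z_{\alpha1}^2$, are linearly independent, so all $\sigma_m=0$. In what remains of (6), compare the terms bilinear in the $u$'s and $z$'s. The monomials $u^i_{jm}z_{\alpha h}$ are independent, so the $z$-part of each $L^i_{jm}$ vanishes. In other words, $v_{ij}(q_m)\equiv v_{im}(q_j)$ modulo the ideal $(u)$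 generated by $\mathcal A$.

**Step 3: solve the equations for one $i$ and one $\alpha$.** Fix $i$ and $\alpha$, write $v_j=v_{ij}$, $z_h=z_{\alpha h}$, and let $(a_j,b_j,c_j,\mu_j)$ be the values of $v_j$ on $(z_1,z_2,z_3,\alpha)$. Modulo $(u)$, the parts of $v(q_1),\dots,v(q_4)$ in $z_{1},z_2,z_3$, for $v=(a,b,c,\mu)$, are
$$az_2+bz_1,\qquad bz_3+cz_2,\qquad cz_1+az_3+\mu z_2,\qquad 2az_1+\mu z_3.$$
The equation $v_j(q_m)\equiv v_m(q_j)$ for the pair $(j,m)$ reads as follows.

* $(1,2)$: $b_1z_3+c_1z_2=a_2z_2+b_2z_1$, so $b_1=0$, $c_1=a_2$, $b_2=0$.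
* $(1,3)$: $c_1z_1+a_1z_3+\mu_1z_2=a_3z_2+b_3z_1$, so $c_1=b_3$, $a_1=0$, $\mu_1=a_3$.
* $(1,4)$: $2a_1z_1+\mu_1z_3=a_4z_2+b_4z_1$, so $2a_1=b_4$, $\mu_1=0$, $a_4=0$.
* $(2,3)$: $c_2z_1+a_2z_3+\mu_2z_2=b_3z_3+c_3z_2$, so $c_2=0$, $a_2=b_3$, $\mu_2=c_3$.
* $(2,4)$: $2a_2z_1+\mu_2z_3=b_4z_3+c_4z_2$, so $a_2=0$, $\mu_2=b_4$, $c_4=0$.
* $(3,4)$: $2a_3z_1+\mu_3z_3=c_4z_1+a_4z_3+\mu_4z_2$, so $2a_3=c_4$, $\mu_3=a_4$, $\mu_4=0$.

Read off: $a_1=b_1=\mu_1=0$ and $a_2=b_2=c_2=0$. Then $c_1=a_2=0$ and $b_3=c_1=0$. Next $b_4=2a_1=0$, so $\mu_2=b_4=0$ and $c_3=\mu_2=0$. Also $a_3=\mu_1=0$, $a_4=0$, $\mu_3=a_4=0$, $c_4=0$, $\mu_4=0$. All sixteen unknowns vanish.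

Since $i$ and $\alpha$ were arbitrary and every one of the $96$ variables is some $\alpha$ or some $z_{\alpha h}$, all $v_{ij}=0$. So (H) holds, and by Lemma 2 the ideal $I$ is artinian, generated in degree $3$, and linear for $95=n-1$ steps.

**Step 4: for every $l$, a nonzero form of $W$ killed by $l^2$.** Let $l=D_y$, $y\in\mathbb K^{96}$. Let $\varpi=q(y)$ if $q(y)\neq0$, and let $\varpi$ be any nonzero vector of $\mathbb K^4$ otherwise. By skew-symmetry the four rows $\varpi^TU^i(y)$ lie in the $3$-dimensional space $\{\rho:\rho\varpi=0\}$. So there is $0\ne\lambda\in\mathbb K^4$ with $\sum_i\lambda_i\varpi^TU^i(y)=0$. Put $N(X)=\sum_i\lambda_i\varpi^TU^i(X)$ and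
$$w=N(X)q(X)=\sum_{i,j}\lambda_i\varpi_jF_{ij}\in W.$$
The coefficients $\lambda_i\varpi_j$ are not all zero and the $F_{ij}$ are independent by (H), so $w\neq0$. We have $N(y)=0$ by the choice of $\lambda$, and $N(X)\varpi=0$ by skew-symmetry, hence $N(X)q(y)=0$ because $q(y)\in\mathbb K\varpi$. By (5), $l^2\circ w=D_y^2w=0$. By Lemma 3, $\mathfrak m^3\not\subset I+(l)^2$. $\blacksquare$

To see the mechanism on one direction, let $y$ be the unit vector of some $z_{\alpha1}$. Then $q(y)=(0,0,0,1)^T$ and all $U^i(y)=0$, so we may take $N=$ the last row of $U^1$ and $w=F_{14}=u^1_{41}q_1+u^1_{42}q_2+u^1_{43}q_3$. Indeed $z_{\alpha1}$ occurs in $q_1,q_2,q_3$ only to first order.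

**Remark (why $4\times4$).** Replace $4$ by $r$ and attach $s$ variables $z$ to each $\alpha$. For fixed $i$ and $\alpha$, Step 3 then solves a homogeneous linear system with $r(s+1)$ unknowns and $\binom r2s$ equations. For $r=2$ this is $2s+2$ unknowns against $s$ equations, for $r=3$ it is $3s+3$ against $3s$, so nonzero solutions exist and Step 3 cannot succeed. For $r=4$ it is $4s+4$ against $6s$, which leaves room as soon as $s\ge2$.

## 8. Good blocks

For Theorem 3 we need $k$ linear forms at once and all degrees $d\ge3$. With $k$ directions $y_1,\dots,y_k$ there are $\binom{k+1}2$ vectors $q(y_g,y_h)$ (polarization) instead of one vector $q(y)$. So the vector $\varpi$ is replaced by an exterior product of $e=\binom{k+1}2$ vectors, and the skew matrices, which are $2$-forms, by $(e+1)$-forms. First we isolate what Step 3 did for one $\alpha$.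

Let $1\le e<r$, $[r]=\{1,\dots,r\}$, and let $\mathbf e_1,\dots,\mathbf e_r$ be the standard basis of $\mathbb K^r$. For $E\subset[r]$ let $\mathbf e_E$ be the product of the $\mathbf e_b$, $b\in E$, in increasing order. For $b\notin E$ define $\varepsilon(b,E)=\pm1$ by $\mathbf e_b\wedge\mathbf e_E=\varepsilon(b,E)\,\mathbf e_{E\cup b}$. For instance $\varepsilon(1,\{2\})=1$ and $\varepsilon(2,\{1\})=-1$.

**Definition.** A *block* of size $s$ consists of variables $z_1,\dots,z_s$, an extra variable $t$, and quadrics $\kappa_b=R_b(z)+t\,T_b(z)$, $b\in[r]$, with $R_b$ quadratic and $T_b$ linear. It is *good* (for $(r,e)$) if for vectors $v_E\in\mathbb K^{s+1}$, $|E|=e$,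
$$\sum_{b\in G}\varepsilon(b,G\setminus b)\,\big(D_{v_{G\setminus b}}\kappa_b\big)\big|_{t=0}=0\ \text{ for all } |G|=e+1\ \Longrightarrow\ \text{all } v_E=0. \tag{7}$$
A *$t$-free block* is the same without $t$: no $T_b$, and $v_E\in\mathbb K^s$.

If $v$ has $t$-component $\mu$ and $z$-component $v'$, then $(D_v\kappa_b)|_{t=0}=D_{v'}R_b+\mu T_b$. So deleting $t$ (that is, keeping the $R_b$ only) from a good block leaves a good $t$-free block: apply (7) to vectors with $\mu=0$.

For $(r,e)=(4,1)$ we have $E=\{j\}$, $G=\{j<m\}$, and the equation in (7) is $-v_j(\kappa_m)+v_m(\kappa_j)=0$ at $t=0$. That is the equation of Step 3. Two examples with $(r,e)=(4,1)$: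

* **Type B** ($s=3$): $z_1z_2,\ z_2z_3,\ z_3z_1+tz_2,\ z_1^2+tz_3$. It is good by Step 3 of Section 7, and $R_1,\dots,R_4$ are linearly independent.
* **Type A** ($s=2$): $z_1^2,\ z_1z_2+tz_1,\ z_2^2,\ t(z_1+z_2)$.

Type A is good as well. With $v_j=(a_j,b_j,\mu_j)$ the derivatives at $t=0$ are $2az_1$; $az_2+(b+\mu)z_1$; $2bz_2$; $\mu(z_1+z_2)$. We solve the six equations:

* $(1,4)$: $\mu_1(z_1+z_2)=2a_4z_1$, so $\mu_1=a_4=0$.
* $(3,4)$: $\mu_3(z_1+z_2)=2b_4z_2$, so $\mu_3=b_4=0$.
* $(2,4)$: $\mu_2(z_1+z_2)=a_4z_2+(b_4+\mu_4)z_1=\mu_4z_1$, so $\mu_2=\mu_4=0$.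
* $(1,2)$: $a_1z_2+(b_1+\mu_1)z_1=2a_2z_1$, so $a_1=0$, $b_1=2a_2$.
* $(1,3)$: $2b_1z_2=2a_3z_1$, so $b_1=a_3=0$, hence $a_2=0$.
* $(2,3)$: $2b_2z_2=a_3z_2+(b_3+\mu_3)z_1=b_3z_1$, so $b_2=b_3=0$.

All twelve unknowns vanish; here the number of equations, $6s=12$, equals the number of unknowns, $4(s+1)=12$.

For larger $e$ we need a construction that works uniformly.

**Lemma 4.** For every $e\ge1$ and $r=2e+2$ there is a good block with $R_1,\dots,R_r$ linearly independent.

*Proof.*

**Step 1: two injective operators.** This step provides the linear algebra. Let $Q,P$ be $r$-dimensional spaces with bases $(\mathbf e_b)$, $(\mathbf f_b)$. On $\bigwedge Q\otimes\bigwedge P$ let $a_b=\mathbf e_b\wedge$ act on the first factor and $c_b=\mathbf f_b\wedge$ on the second; operators on different factors commute. Let $a_b^*,c_b^*$ be the contractions: $a_b^*(\mathbf e_b\wedge\mathbf e_E)=\mathbf e_E$ and $a_b^*\mathbf e_E=0$ if $b\notin E$, and likewise $c_b^*$. They are the adjoints of $a_b,c_b$ for the standard bilinear forms, in which the $\mathbf e_E$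 (resp. $\mathbf f_E$) are orthonormal. Recall that $a_b^*a_{b'}=-a_{b'}a_b^*$ for $b\ne b'$, that $n_b=a_ba_b^*$ is the projection onto the span of the $\mathbf e_E$ with $b\in E$, and that $a_b^*a_b=1-n_b$. The same holds for $c$, with $n_b'=c_bc_b^*$. Put
$$\Omega=\sum_ba_bc_b,\quad\Lambda=\sum_ba_b^*c_b^*=\Omega^*,\qquad\Omega'=\sum_ba_bc_b^*,\quad\Lambda'=\sum_ba_b^*c_b=\Omega'^*.$$
In
$$\Lambda\Omega-\Omega\Lambda=\sum_{b,b'}\big(a_b^*a_{b'}\,c_b^*c_{b'}-a_{b'}a_b^*\,c_{b'}c_b^*\big),\qquad \Lambda'\Omega'-\Omega'\Lambda'=\sum_{b,b'}\big(a_b^*a_{b'}\,c_bc_{b'}^*-a_{b'}a_b^*\,c_{b'}^*c_b\big)$$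
the terms with $b\ne b'$ cancel, since exchanging the operators produces one sign in each factor. The diagonal terms are $(1-n_b)(1-n_b')-n_bn_b'=1-n_b-n_b'$ and $(1-n_b)n_b'-n_b(1-n_b')=n_b'-n_b$. On $\bigwedge^iQ\otimes\bigwedge^jP$ we have $\sum_bn_b=i$, $\sum_bn_b'=j$, so there
$$\Lambda\Omega=\Omega\Lambda+(r-i-j),\qquad\Lambda'\Omega'=\Omega'\Lambda'+(j-i). \tag{8}$$
As a check with $r=4$: $\Lambda\Omega(\mathbf e_1\otimes\mathbf f_1)=\sum_{b\ge2}(\mathbf e_1\otimes\mathbf f_1+\mathbf e_b\otimes\mathbf f_b)$, while $\Omega\Lambda(\mathbf e_1\otimes\mathbf f_1)=\sum_{b\ge1}\mathbf e_b\otimes\mathbf f_b$; the difference is $2\,\mathbf e_1\otimes\mathbf f_1$, and $r-i-j=2$.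

Over $\mathbb Q$ the standard form is positive definite. Pairing (8) with $x$ gives $|\Omega x|^2=|\Lambda x|^2+(r-i-j)|x|^2$ and $|\Omega'x|^2=|\Lambda'x|^2+(j-i)|x|^2$. So over $\mathbb Q$ the operator $\Omega$ is injective where $i+j<r$, and $\Omega'$ is injective where $j>i$. The matrices have integer entries, and rank does not change from $\mathbb Q$ to an extension field. Hence over every $\mathbb K$ of characteristic $0$:

1. $\Omega$ is injective on $\bigwedge^eQ\otimes\bigwedge^eP$ (as $2e<r$);
2. $\Omega'$ is injective on $\bigwedge^eQ\otimes\bigwedge^{e+1}P$.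

**Step 2: the block.** Let $h=(b_0,J)$ run over all pairs with $b_0\in[r]$, $J\subset[r]$, $|J|=e+1$. Set $g^h_b=\delta_{b,b_0}\mathbf f_J\in\bigwedge^{e+1}P$. The $z$-variables are the coordinates of vectors $x^h\in\bigwedge^eP$ and $y^h\in\bigwedge^{e+1}P$, for all $h$. With the extra variable $t$, put
$$\kappa_b=\sum_h\big\langle y^h,\ \mathbf f_b\wedge x^h+t\,g^h_b\big\rangle,\qquad R_b=\sum_h\langle y^h,\mathbf f_b\wedge x^h\rangle,\quad T_b=\sum_h\langle y^h,g_b^h\rangle .$$
The $R_b$ are independent: if $\sum_bc_bR_b=0$, then $\sum_bc_b\,\mathbf f_b\wedge x=0$ for all $x\in\bigwedge^eP$. Given $b$, take $x=\mathbf f_E$ with $b\notin E$; the products $\mathbf f_{b'}\wedge\mathbf f_E$, $b'\notin E$, are distinct basis vectors up to sign, so $c_b=0$.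

**Step 3: translate the equations in (7).** Let $v_E=(x_E^h,y_E^h,\mu_E)$ satisfy the left side of (7). Put
$$x^h_\bullet=\sum_E\mathbf e_E\otimes x^h_E,\qquad y^h_\bullet=\sum_E\mathbf e_E\otimes y^h_E,\qquad\mu=\sum_E\mu_E\mathbf e_E .$$
We have
$$(D_{v_E}\kappa_b)|_{t=0}=\sum_h\Big(\langle y_E^h,\mathbf f_b\wedge x^h\rangle+\langle y^h,\ \mathbf f_b\wedge x_E^h+\mu_Eg_b^h\rangle\Big),\qquad \langle y^h_E,\mathbf f_b\wedge x^h\rangle=\langle c_b^*y_E^h,x^h\rangle .$$
So the coefficient of $x^h$ in the equation for $G$ is $\sum_{b\in G}\varepsilon(b,G\setminus b)\,c_b^*y^h_{G\setminus b}$, which is the $\mathbf e_G$-component of $\Omega'y^h_\bullet$. The coefficient of $y^h$ is the $\mathbf e_G$-component of $\Omega x^h_\bullet+\sum_b(\mathbf e_b\wedge\mu)\otimes g_b^h$. Hence, for every $h$,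
$$\Omega'y_\bullet^h=0,\qquad\Omega x^h_\bullet+\sum_b(\mathbf e_b\wedge\mu)\otimes g_b^h=0. \tag{9}$$

**Step 4: all unknowns vanish.** By (2), $y^h_\bullet=0$. Suppose $\mu\ne0$. Choose $E$ with $\mu_E\neq0$ and $b_0\notin E$. The $\mathbf e_{E\cup b_0}$-component of $\nu=\mathbf e_{b_0}\wedge\mu$ is $\pm\mu_E$, so $\nu\ne0$. Choose $G$ with $\nu_G\ne0$ and let $J=[r]\setminus G$; then $|J|=(2e+2)-(e+1)=e+1$, so $h=(b_0,J)$ is one of our indices. For it, (9) says that $\nu\otimes\mathbf f_J$ lies in the image of $\Omega$, which is orthogonal to $\ker\Lambda$ since $\Lambda=\Omega^*$. But $\Lambda(\mathbf e_G\otimes\mathbf f_J)=\sum_ba_b^*\mathbf e_G\otimes c_b^*\mathbf f_J=0$, because a nonzero term would need $b\in G\cap J=\emptyset$; and $\langle\mathbf e_G\otimes\mathbf f_J,\nu\otimes\mathbf f_J\rangle=\nu_G\neq0$. This is a contradiction. So $\mu=0$. Then (9) reads $\Omega x_\bullet^h=0$, and $x^h_\bullet=0$ by (1). $\square$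

## 9. Several linear forms and all degrees $d\ge3$

**Construction.** Given $k\ge1$ and $d\ge3$, put
$$e=\binom{k+1}2,\qquad r=2e+2,\qquad a=k(r-e)+1 .$$
For $k=1$ this is $e=1$, $r=4$, $a=4$. Let $\mathcal A$ consist of variables $u^i_G$ ($1\le i\le a$, $G\subset[r]$, $|G|=e+1$) and, if $d\ge4$, variables $\theta_0,\dots,\theta_k$. To each $\alpha\in\mathcal A$ attach a good block for $(r,e)$ with its own $z$-variables and with $t=\alpha$. Further $t$-free good blocks with their own variables may be added. Let $q_b$ be the sum over all blocks of the block quadrics $\kappa_b$, and let $q_b^0$ be its part quadratic in the $z$'s, i.e. the sum of the $R_b$. We assume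
$$q_1^0,\dots,q_r^0\ \text{ are linearly independent.} \tag{10}$$
This holds with the blocks of Lemma 4. It also holds for $k=1$ with blocks of types A and B, as soon as one type B block occurs: a relation among the $q_b^0$ restricts to the variables of that block, where the $R_b$ are independent. Let
$$F^i_E=\sum_{b\notin E}\varepsilon(b,E)\,u^i_{E\cup b}\,q_b\quad(|E|=e),\qquad W=\big\langle\theta^\eta F^i_E:\ |\eta|=d-3\big\rangle\subset D_d ,$$
where $\theta^\eta=1$ is the only monomial if $d=3$. For $k=1$, $d=3$ we have $F^i_{\{j\}}=-(U^iq)_j$, since $\varepsilon(m,\{j\})u^i_{\{j,m\}}=-u^i_{jm}$ for both orders of $j,m$. With type B blocks throughout and no $t$-free blocks, this is the example of Section 7.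

**Lemma 5.** Let $\mathfrak t=(\theta_0,\dots,\theta_k)$, and $\mathfrak t=0$ if $d=3$. If $\sum_{i,E}v_{iE}(F^i_E)\in\mathfrak t$ for constant vector fields $v_{iE}$, then all $v_{iE}=0$.

*Proof.* This repeats Steps 1–3 of Section 7. By the product rule the sum equals
$$\sum_b\sigma_bq_b+\sum_{i,G}u^i_GL^i_G,\qquad L^i_G=\sum_{b\in G}\varepsilon(b,G\setminus b)\,v_{i,G\setminus b}(q_b),$$
with scalars $\sigma_b$ and linear forms $L^i_G$. Setting all $\alpha\in\mathcal A$ to $0$ kills $\mathfrak t$ and all $u$, and gives $\sum_b\sigma_bq_b^0=0$; so all $\sigma_b=0$ by (10). Now set $\theta=0$ and take the part bilinear in $u$ and $z$: it must vanish, so the $z$-part of each $L^i_G$ vanishes. The $z$-variables of different blocks are distinct. In a block with $t=\alpha$, the $z$-part of $v(R_b+\alpha T_b)$ is $(D_v\kappa_b)|_{t=0}$, formed with the components of $v$ in that block; in a $t$-free block it is $D_vR_b$. So for fixed $i$ and each block, the left side of (7) holds for the components of $(v_{iE})_E$ in that block. By goodness these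 components vanish. Every variable belongs to a block, since each $u$ and each $\theta$ is the $t$ of its block. So all $v_{iE}=0$. $\square$

**Proof of Theorem 3.**

**Step 1: the family $(\theta^\eta F^i_E)$ satisfies (H).** For $d=3$ this is Lemma 5. Let $d\ge4$ and $\sum v_{\eta iE}(\theta^\eta F_E^i)=0$. Let $\mathbf 1_h$ be the exponent of $\theta_h$. Since $v(\theta^\eta)=\sum_h\eta_h\,v(\theta_h)\,\theta^{\eta-\mathbf 1_h}$, collecting the terms with $\zeta=\eta-\mathbf 1_h$ gives
$$\sum_{|\zeta|=d-4}\theta^\zeta\sum_{i,E}c_{\zeta iE}F^i_E+\sum_{|\eta|=d-3}\theta^\eta G_\eta=0, \tag{11}$$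
$$G_\eta=\sum_{i,E}v_{\eta iE}(F^i_E),\qquad c_{\zeta iE}=\sum_h(\zeta_h+1)\,v_{\zeta+\mathbf 1_h,iE}(\theta_h).$$
The component of (11) of $\theta$-degree $d-4$ comes only from the first sum and gives $\sum_{i,E}c_{\zeta iE}\,F^i_E|_{\theta=0}=0$ for each $\zeta$. Its part of $u$-degree $1$ is
$$\sum_{i,G}u^i_G\sum_{b\in G}\varepsilon(b,G\setminus b)\,c_{\zeta,i,G\setminus b}\,q_b^0=0 .$$
By (10) all $c_{\zeta,i,G\setminus b}=0$, and every $E$ with $|E|=e$ is of the form $G\setminus b$; so all $c_{\zeta iE}=0$. The first sum in (11) is gone. The component of $\theta$-degree $d-3$ now gives $G_\eta|_{\theta=0}=0$, i.e. $G_\eta\in\mathfrak t$, for each $\eta$. By Lemma 5, all $v_{\eta iE}=0$.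

So Lemma 2 applies: $I$ is artinian, generated in degree $d$, and linear for $n-1$ steps.

**Step 2: for given $l_1,\dots,l_k$, a form $w_0$ with all second derivatives zero.** Let $l_g=D_{y_g}$, $y_g\in\mathbb K^n$. Let $q(\cdot,\cdot)$ be the polarization of $q=\sum_bq_b\mathbf e_b:\mathbb K^n\to\mathbb K^r$, so that $D_{y_g}D_{y_h}q=2q(y_g,y_h)$. There are $\binom{k+1}2=e$ vectors $q(y_g,y_h)$, $g\le h$; they lie in a subspace $Q_1\subset\mathbb K^r$ with $\dim Q_1=e$. Let $0\ne\varpi=\sum_E\varpi_E\mathbf e_E\in\bigwedge^eQ_1$. View $u^i(X)$ as the functional $\mathbf e_G\mapsto u^i_G$ on $\bigwedge^{e+1}\mathbb K^r$, and for $\lambda\in\mathbb K^a$ put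
$$N(X)(x)=\sum_i\lambda_i\,u^i(X)(x\wedge\varpi),\qquad x\in\mathbb K^r,$$
linear in $X$ and in $x$. If $x\in Q_1$, then $x\wedge\varpi\in\bigwedge^{e+1}Q_1=0$. So $N(X)|_{Q_1}=0$; this replaces skew-symmetry. Consequently each $N(y_g)$ is a functional on the $(r-e)$-dimensional space $\mathbb K^r/Q_1$, and the conditions $N(y_g)=0$ for $g\le k$ are at most $k(r-e)<a$ linear equations on $\lambda$. Choose a solution $\lambda\ne0$, and let
$$w_0=N(X)(q(X))=\sum_{i,b,E}\lambda_i\varpi_E\,q_b\,u^i(\mathbf e_b\wedge\mathbf e_E)=\sum_{i,E}\lambda_i\varpi_EF_E^i .$$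
As $N$ is linear in $X$ and $q$ is quadratic,
$$D_{y_g}D_{y_h}w_0=N(y_g)(D_{y_h}q)+N(y_h)(D_{y_g}q)+N(X)\big(2q(y_g,y_h)\big)=0 ,$$
because $N(y_g)=N(y_h)=0$ and $q(y_g,y_h)\in Q_1$. Moreover $w_0\ne0$: the coefficients $\lambda_i\varpi_E$ are not all zero, and by Lemma 5 the $F^i_E$ are linearly independent (apply it to $v_{iE}=c_{iE}\,\partial/\partial X_1$).

**Step 3: raise the degree.** If $d=3$, put $w=w_0$. If $d\ge4$, the space $\langle\theta_0,\dots,\theta_k\rangle$ has dimension $k+1$, so it contains some $\ell\ne0$ with $\ell(y_1)=\dots=\ell(y_k)=0$; put $w=\ell^{d-3}w_0$. Then $0\ne w\in W$. Since $D_{y_g}\ell=\ell(y_g)=0$, we get $D_{y_g}D_{y_h}w=\ell^{d-3}D_{y_g}D_{y_h}w_0=0$ for all $g,h$. By Lemma 3, $\mathfrak m^d\not\subset I+(l_1,\dots,l_k)^2$.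

**Step 4: the range of $p$.** Let $\max(1,n-k+1)\le p\le n$. The $n-p+1\le k$ forms $l_p,\dots,l_n$ can be extended to $k$ linear forms, so Step 3 shows $\mathfrak m^d\not\subset I+(l_p,\dots,l_n)^2$ for all $l_p,\dots,l_n$. And linear for $n-1$ steps implies linear for $p-1$ steps. So the conjecture fails for these $p$.

**Step 5: the values of $n$ for $k=1$.** There are $4\cdot\binom42=24$ variables $u^i_G$, so $|\mathcal A|=24$ if $d=3$, and $|\mathcal A|=26$ if $d\ge4$ because of $\theta_0,\theta_1$. Use type B blocks for $\beta$ of the $\alpha\in\mathcal A$, with $1\le\beta\le|\mathcal A|$, type A for the remaining ones, and $\gamma\ge0$ additional $t$-free type B blocks. Condition (10) holds since $\beta\ge1$. A variable $\alpha$ together with its $z$'s contributes $3$ variables for type A and $4$ for type B; a $t$-free type B block contributes $3$. Hence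
$$n=3|\mathcal A|+\beta+3\gamma .$$
Already $\beta\in\{1,2,3\}$ and $\gamma\ge0$ give every value $\ge3|\mathcal A|+1$, which is every $n\ge73$ if $d=3$ and every $n\ge79$ if $d\ge4$. $\blacksquare$
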